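\title{Continuum many ultratypes of $\mathcal L_\infty$-spaces}

\begin{abstract}
Two Banach spaces have the same ultratype if they have isomorphic ultrapowers. We show that there are exactly $2^{\aleph_0}$ ultratypes of $\mathcal L_\infty$-spaces. The examples are separable spaces $X_S$, indexed by the infinite sets $S\subset\mathbb N$. Each is a $c_0$-sum of isomorphic copies of $c_0$, has $\mathcal L_\infty$-constant close to $1$, and has dual isomorphic to $\ell_1$. An ultrapower of $X_S$ is isomorphic to a complemented subspace of an ultrapower of $X_{S'}$ exactly when $S\setminus S'$ is finite. The building blocks are spaces of functions on a tree of finite height with prescribed small jumps. As the jumps shrink they approach spaces of continuous functions uniformly in the height, while all their ultrapowers are badly complemented in $C(K)$-spaces when the height is large.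
\end{abstract}

\section{Introduction}

The scalar field $\mathbb K$ is $\mathbb R$ or $\mathbb C$. The Banach--Mazur distance $d(E,F)$ of two isomorphic Banach spaces is the infimum of $\|T\|\|T^{-1}\|$ over all isomorphisms $T\colon E\to F$. A Banach space $X$ is an \emph{$\mathcal L_\infty$-space with constant $\lambda\ge1$} if it is infinite-dimensional and every finite-dimensional subspace of $X$ is contained in a finite-dimensional subspace $E\subset X$ with $d(E,\ell_\infty^{\dim E})\le\lambda$; it is an \emph{$\mathcal L_\infty$-space} if this holds for some $\lambda$. The basic examples are the \emph{$C$-spaces}, that is, the spaces $C(K)$ with $K$ an infinite compact Hausdorff space; by a result of Lindenstrauss and Pe{\l}czy\'nski they are $\mathcal L_\infty$-spaces with every constant $\lambda>1$.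

For an ultrafilter $\mathcal U$ we write $X_{\mathcal U}$ for the ultrapower of $X$ along $\mathcal U$; the definition is recalled in Section~\ref{sec:ultra}. Banach spaces $X$ and $Y$ \emph{have the same ultratype} if $X_{\mathcal U}$ is linearly isomorphic to $Y_{\mathcal V}$ for some ultrafilters $\mathcal U,\mathcal V$, possibly on different index sets. This is an equivalence relation, and its classes are the \emph{ultratypes}. The Henson--Moore problem is to classify $\mathcal L_\infty$-spaces by isomorphic ultrapowers, and we consider it in the form posed in \cite{problem}: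
\begin{quote}
\emph{How many ultratypes of $\mathcal L_\infty$-spaces are there?}
\end{quote}

An ultrapower forgets the density character and most of the global structure of a space. It keeps the finite-dimensional subspaces and the way they sit inside one another. For $\mathcal L_\infty$-spaces the mere list of finite-dimensional subspaces carries no information: an $\mathcal L_\infty$-space with constant $\lambda$ contains $\lambda$-isomorphic copies of $\ell_\infty^n$ for all $n$, and every finite-dimensional space embeds almost isometrically in some $\ell_\infty^n$. One could therefore expect very few ultratypes. At least two distinct ones are known: all $C$-spaces share one ultratype, and the Banach spaces of almost universal disposition give a second one. (Finite-dimensional spaces are excluded because they coincide with their ultrapowers and would contribute one trivial class for each dimension.) In the other direction, a counting argument from model theory shows that all Banach spaces together have at most $2^{\aleph_0}$ ultratypes. This bound is attained by $\mathcal L_\infty$-spaces.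

\begin{theorem}\label{thm:A}
There are exactly $2^{\aleph_0}$ ultratypes of $\mathcal L_\infty$-spaces.
\end{theorem}

The proof is in ZFC and works for both scalar fields. It gives more. We write $\simeq$ for linear isomorphism and $A\subset^*B$ if $A\setminus B$ is finite. A \emph{Lindenstrauss space} is a Banach space whose dual is isometric to a space $L_1(\mu)$.

\begin{theorem}\label{thm:B}
For every $\varepsilon>0$ there are separable Banach spaces $X_S$, indexed by the infinite sets $S\subset\mathbb N$, with the following properties.
\begin{enumerate}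
\item[(1)] For infinite $S,S'$ the following are equivalent: \textup{(a)} $S\subset^*S'$; \textup{(b)} $X_S$ is isomorphic to a complemented subspace of $X_{S'}$; \textup{(c)} some ultrapower of $X_S$ is isomorphic to a complemented subspace of some ultrapower of $X_{S'}$. Hence $X_S$ and $X_{S'}$ have the same ultratype if and only if $S\triangle S'$ is finite, if and only if $X_S\simeq X_{S'}$.
\item[(2)] Each $X_S$ is an $\mathcal L_\infty$-space with constant $1+\varepsilon$, is a $c_0$-sum of spaces each isomorphic to $c_0$, and $X_S^*\simeq\ell_1$.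
\item[(3)] For real scalars, no ultrapower of any $X_S$ is isomorphic to a complemented subspace of a Lindenstrauss space. So these $2^{\aleph_0}$ ultratypes differ from that of every Lindenstrauss space, in particular from the two known ones.
\end{enumerate}
\end{theorem}

The invariant behind both theorems is quantitative. Let $\gamma(Z)$ be the best constant with which $Z$ is isomorphic to a complemented subspace of a space $C(K)$. We construct spaces $X_{n,\delta}\simeq c_0$, depending on a height $n\in\mathbb N$ and a jump size $\delta\in(0,1]$, with two competing properties.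
\begin{itemize}
\item As $\delta\to0$, the space $X_{n,\delta}$ approaches a space of continuous functions, \emph{uniformly in $n$}.
\item Every ultrapower of $X_{n,\delta}$ has $\gamma\ge(n-1)\delta/2$.
\end{itemize}
A single $X_{n,\delta}$ is isomorphic to $c_0$, hence to $c=C(\mathbb N\cup\{\infty\})$, and has the ultratype of the $C$-spaces. An isomorphism of ultrapowers, however, has a finite constant $D$, and a $c_0$-sum of infinitely many blocks must accommodate all of them with the same $D$. We choose blocks $X_j=X_{n_j,\delta_j}$ one at a time and let $X_S$ be the $c_0$-sum of the blocks $X_j$, $j\in S$. Suppose $j\ge D$ and $j\notin S'$. The blocks of $X_{S'}$ that come before $j$ have $\gamma$ far below that of the ultrapowers of $X_j$, because $n_j$ was chosen large. The blocks that come after $j$ have jumps so small that, by a compactness argument, $X_j$ cannot tell them from spaces of continuous functions. So no ultrapower of $X_j$ fits into an ultrapower of $X_{S'}$ as a complemented subspace with constant $D$.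

Theorem~\ref{thm:A} is proved in Sections~\ref{sec:ultra}--\ref{sec:compact}, and Section~\ref{sec:B} adds what is needed for Theorem~\ref{thm:B}. The mechanism that makes $\gamma$ large appears in its simplest form in Example~\ref{ex:three}.

\section{Ultraproducts and the upper bound}\label{sec:ultra}

Finite sums $\oplus_\infty$ and $c_0$-sums carry the supremum of the norms of the coordinates. Ultrafilters are arbitrary; principal ones are allowed. In the symbol $C(K)$, $K$ is a nonempty compact Hausdorff space, finite or infinite.

For Banach spaces $Z,Z'$ and $D\ge0$ we write $Z\preceq_DZ'$ if there are operators $\alpha\colon Z\to Z'$ and $\beta\colon Z'\to Z$ with $\beta\alpha=\mathrm{id}_Z$ and $\|\alpha\|\|\beta\|\le D$. After scaling one may assume $\|\alpha\|\le1$ and $\|\beta\|\le D$ (for $Z=0$ take both to be zero). The space $Z$ is isomorphic to a complemented subspace of $Z'$ if and only if $Z\preceq_DZ'$ for some $D$. Composing operators shows that $Z\preceq_DZ'\preceq_{D'}Z''$ implies $Z\preceq_{DD'}Z''$.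

Let $\mathcal U$ be an ultrafilter on $I$. A property holds for \emph{$\mathcal U$-almost all $\iota$} if the set of $\iota$ with that property belongs to $\mathcal U$. The \emph{ultraproduct} $\prod_{\mathcal U}Z_\iota$ of Banach spaces $(Z_\iota)_{\iota\in I}$ is the quotient of the space of bounded families $(z_\iota)$, $z_\iota\in Z_\iota$, by the families with $\lim_{\mathcal U}\|z_\iota\|=0$; the norm of the class of $(z_\iota)$ is $\lim_{\mathcal U}\|z_\iota\|$. If all $Z_\iota$ equal $Z$, this is the \emph{ultrapower} $Z_{\mathcal U}$; for principal $\mathcal U$ it is $Z$ itself. We use four facts.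
\begin{enumerate}
\item[(U1)] \emph{An element of norm $\le r$ has a representative with $\|z_\iota\|\le r$ for all $\iota$.} Replace $z_\iota$ by $rz_\iota/\|z_\iota\|$ whenever $\|z_\iota\|>r$; the change has norm $\max(0,\|z_\iota\|-r)$, which tends to $0$ along $\mathcal U$.
\item[(U2)] Operators $T_\iota\colon Z_\iota\to Z_\iota'$ with $\|T_\iota\|\le r$ induce coordinatewise an operator of norm $\le r$ between the ultraproducts, compatibly with composition. Hence $Z_\iota\preceq_DZ'_\iota$ for all $\iota$ implies $\prod_{\mathcal U}Z_\iota\preceq_D\prod_{\mathcal U}Z'_\iota$, and an ultraproduct of closed subspaces is a closed subspace of the ultraproduct. Also $\prod_{\mathcal U}(Z_\iota\oplus_\infty Z_\iota')=\prod_{\mathcal U}Z_\iota\oplus_\infty\prod_{\mathcal U}Z'_\iota$ isometrically.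
\item[(U3)] \emph{Iterated ultraproducts are ultraproducts.} Let $\mathcal W$ be an ultrafilter on a set $P$ and $\mathcal U_m$ an ultrafilter on $I_m$ for $m\in P$. Then
\[
\mathcal W'=\Big\{E\subset\bigsqcup_{m}I_m:\ \big\{m:\{\iota:(m,\iota)\in E\}\in\mathcal U_m\big\}\in\mathcal W\Big\}
\]
is an ultrafilter, and $\lim_{\mathcal W'}r_{(m,\iota)}=\lim_{\mathcal W}\lim_{\mathcal U_m}r_{(m,\iota)}$ for bounded scalar families: if the iterated limit is $r$, the set where $|r_{(m,\iota)}-r|<\theta$ lies in $\mathcal W'$ by definition. So the natural map $\prod_{\mathcal W'}Z_{(m,\iota)}\to\prod_{\mathcal W}\prod_{\mathcal U_m}Z_{(m,\iota)}$ is a linear isometry, and it is onto by (U1).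
\item[(U4)] \emph{An ultraproduct of spaces $C(K_\iota)$ is isometric to a space $C(K)$.} For complex scalars it is a commutative unital $C^*$-algebra under the coordinatewise operations, and the Gelfand--Naimark theorem applies. For real scalars, the ultraproduct of the real spaces is the self-adjoint part of the ultraproduct of the complex ones, since a self-adjoint element is represented by the real parts of any of its representatives.
\end{enumerate}

\begin{proposition}\label{prop:upper}
There are at most $2^{\aleph_0}$ ultratypes of Banach spaces.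
\end{proposition}

\begin{proof}
We view a Banach space as a many-sorted metric structure in the sense of \cite{BBHU}. The sorts are the closed balls $B_r$ of radius $r\in\mathbb N$ about the origin. The language has symbols for the inclusions $B_r\to B_{r'}$, for addition $B_r\times B_{r'}\to B_{r+r'}$, for multiplication by each scalar in $\mathbb Q$ (in $\mathbb Q(i)$ if $\mathbb K=\mathbb C$), and for the norm. A sentence takes a real value in each structure, the \emph{theory} of a structure is the assignment of these values to all sentences, and two structures are \emph{elementarily equivalent} if they have the same theory. The language is countable, so there is a countable set of sentences, dense among all sentences, whose values determine the theory. Hence there are at most $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ theories.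

By (U1), the ultrapower of the sort $B_r$ is the closed ball of radius $r$ of the Banach space ultrapower, so the two notions of ultrapower agree. An isomorphism of structures is a compatible family of isometries between balls; they glue to a surjective isometry that is additive and homogeneous for a dense set of scalars, hence linear. By the continuous Keisler--Shelah theorem, elementarily equivalent metric structures have isomorphic ultrapowers \cite[Theorem~5.7]{BBHU}; for Banach spaces see \cite{Henson,Stern}. So Banach spaces with the same theory have isometric ultrapowers.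

This also shows that having the same ultratype is transitive. Let $X_{\mathcal U}\simeq Y_{\mathcal V}$ and $Y_{\mathcal V'}\simeq Z_{\mathcal U'}$. By {\L}o\'s's theorem an ultrapower has the same theory as its base, so $(Y_{\mathcal V})_{\mathcal W}$ and $(Y_{\mathcal V'})_{\mathcal W'}$ are isometric for some $\mathcal W,\mathcal W'$. Then $(X_{\mathcal U})_{\mathcal W}\simeq(Z_{\mathcal U'})_{\mathcal W'}$, and these are ultrapowers of $X$ and $Z$ by (U3). Thus every ultratype is a union of classes of elementary equivalence, and the bound follows.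
\end{proof}

\section{Functions with small jumps on a tree}\label{sec:X}

\subsection*{The tree $T_n$}
Let $n\ge1$. Let $T_n$ be the set of sequences $s=((m_1,\epsilon_1),\dots,(m_k,\epsilon_k))$ with $0\le k\le n$, positive integers $m_1<\dots<m_k$, and signs $\epsilon_i=\pm1$. Put $|s|=k$, $\ell(s)=m_k$ if $k\ge1$, and $\ell(\emptyset)=0$. Write $t\supseteq s$ if $t$ extends or equals $s$. For $|s|<n$, $m>\ell(s)$ and $\epsilon=\pm1$, the \emph{cone}
\[
V(s,m,\epsilon)=\{t\in T_n:\ t\supseteq s^\frown(m,\epsilon)\}
\]
consists of the immediate successor $s^\frown(m,\epsilon)$ of $s$ and everything above it. For $N\in\mathbb N$ let $t|N$ be the longest initial segment of $t$ with $\ell(t|N)\le N$.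

Identify $s$ with the function $\mathbb N\to\{-1,0,1\}$ that takes the value $\epsilon_i$ at $m_i$ and vanishes elsewhere. Then $T_n$ is the set of points of $\{-1,0,1\}^{\mathbb N}$ with at most $n$ nonzero coordinates. This set is closed, so $T_n$ is a countable compact metrizable space. For $N\ge\ell(s)$, the basic neighborhood $\{t:t|N=s\}$ of $s$ is $\{s\}$ if $|s|=n$, and is the union of $\{s\}$ and all cones $V(s,m,\epsilon)$ with $m>N$ if $|s|<n$. Thus a function $h$ on $T_n$ is continuous if and only if, for each $s$ with $|s|<n$ and each sign $\epsilon$, $\sup\{|h(t)-h(s)|:t\in V(s,m,\epsilon)\}\to0$ as $m\to\infty$.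

\subsection*{The spaces $X_{n,\delta}$}
We now allow a jump at every node $s\ne\emptyset$ with $|s|<n$, upward on the cones of sign $+1$ and downward on the cones of sign $-1$, and we let an element $x\in c_0$ prescribe its size. Put $x[s]=x(\ell(s))$ for $s\neq\emptyset$ and $x[\emptyset]=0$. Fix $0\le\delta\le1$. For $(x,f)\in c_0\oplus_\infty\ell_\infty(T_n)$, $|s|<n$, $m>\ell(s)$ and $\epsilon=\pm1$ let
\[
\omega_{s,m,\epsilon}(x,f)=\sup\big\{|f(t)-f(s)-\delta\epsilon\,x[s]|:\ t\in V(s,m,\epsilon)\big\}.
\]
This is a seminorm, and $\omega_{s,m,\epsilon}(x,f)\le(2+\delta)\|(x,f)\|\le3\|(x,f)\|$. Let $X_{n,\delta}$ be the set of all $(x,f)$ such that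
\begin{equation}\label{eq:jump}
\lim_{m\to\infty}\omega_{s,m,\epsilon}(x,f)=0\qquad\text{for all $s$ with $|s|<n$ and $\epsilon=\pm1$;}
\end{equation}
see Figure~\ref{fig:jump}. The seminorms are bounded uniformly in $m$, so $X_{n,\delta}$ is a closed subspace. By the description of continuity above, $(0,h)\in X_{n,\delta}$ if and only if $h\in C(T_n)$, and $X_{n,0}=c_0\oplus_\infty C(T_n)$. A \emph{lift} of $x\in c_0$ is a function $f$ with $(x,f)\in X_{n,\delta}$. Two lifts of the same $x$ differ by an element of $C(T_n)$.

\begin{figure}[ht]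
\centering
\begin{tikzpicture}
\draw[dashed] (0.3,1) node[left]{$\epsilon=+1$} -- (6.6,1) node[right]{$f(s)+\delta x[s]$};
\draw[dashed] (0.3,-1) node[left]{$\epsilon=-1$} -- (6.6,-1) node[right]{$f(s)-\delta x[s]$};
\fill (6.6,0) circle (2pt) node[right]{$f(s)$};
\foreach \m in {1,...,8}{
\draw[very thick] ({0.75*\m},{1-0.5/\m}) -- ({0.75*\m},{1+0.7/\m});
\draw[very thick] ({0.75*\m},{-1-0.6/\m}) -- ({0.75*\m},{-1+0.6/\m});}
\draw[->] (1.5,0) -- (5.5,0) node[midway,above]{$m\to\infty$};
\end{tikzpicture}
\caption{The condition defining $X_{n,\delta}$ at a node $s$ of the tree, for real scalars. Each vertical bar contains the values of $f$ on one cone $V(s,m,\epsilon)$ above $s$. As $m\to\infty$, the bars with sign $\epsilon$ shrink to the value $f(s)+\delta\epsilon\,x[s]$.}\label{fig:jump}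
\end{figure}

The whole construction rests on the difference between three kinds of lifts: linear lifts on finitely many coordinates and nonlinear lifts on $c_0$ are cheap, while linear lifts on $c_0$ are expensive. We identify $\ell_\infty^N$ with the elements of $c_0$ supported in $\{1,\dots,N\}$.

\begin{lemma}\label{lem:lifts}
Let $n\ge1$ and $0<\delta\le1$.
\begin{enumerate}
\item[(a)] For each $N$ there is a linear map $\Lambda_N\colon\ell_\infty^N\to\ell_\infty(T_n)$ with $\|\Lambda_N\|\le\delta$ such that $\Lambda_Nx$ is a lift of $x$.
\item[(b)] Every $x\in c_0$ has a lift $f$ with $\|f\|\le2\delta\|x\|$.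
\item[(c)] For $(x,f)\in X_{n,\delta}$ there is $(x,h)\in X_{n,0}$ with $\|f-h\|\le2\delta\|x\|$, and for $(x,h)\in X_{n,0}$ there is $(x,f)\in X_{n,\delta}$ with $\|f-h\|\le2\delta\|x\|$.
\item[(d)] There is a linear map $\Lambda\colon c_0\to\ell_\infty(T_n)$ with $\|\Lambda\|\le(n-1)\delta$ such that $\Lambda x$ is a lift of $x$. The map $(x,f)\mapsto(x,f-\Lambda x)$ is an isomorphism of $X_{n,\delta}$ onto $X_{n,0}$; it and its inverse have norm at most $1+n\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The lift records only the jump at the last node with $\ell\le N$. Put $\Lambda_Nx(t)=0$ if $t=t|N$. Otherwise let $\epsilon'$ be the sign of the first entry of $t$ after $t|N$, and put $\Lambda_Nx(t)=\delta\epsilon'x[t|N]$. This is linear in $x$ and bounded by $\delta\|x\|$. Let $|s|<n$, $m>\max(N,\ell(s))$ and $t\in V(s,m,\epsilon)$. If $\ell(s)\le N$, then $s|N=t|N=s$ and the first entry of $t$ after $s$ is $(m,\epsilon)$, so $\Lambda_Nx(s)=0$ and $\Lambda_Nx(t)=\delta\epsilon x[s]$. If $\ell(s)>N$, then $t|N=s|N\ne s$ and the next entry is the same for $s$ and $t$, so $\Lambda_Nx(t)=\Lambda_Nx(s)$;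 moreover $x[s]=x(\ell(s))=0$. In both cases $\omega_{s,m,\epsilon}(x,\Lambda_Nx)=0$.

(b) Choose $N_0<N_1<\cdots$ with $|x(m)|\le2^{-r-1}\|x\|$ for $m>N_r$. Let $x^{(0)}$ be the restriction of $x$ to $\{1,\dots,N_0\}$ and $x^{(r)}$ the restriction to $(N_{r-1},N_r]$. Then $\|x^{(r)}\|\le2^{-r}\|x\|$, the series $\sum_r(x^{(r)},\Lambda_{N_r}x^{(r)})$ converges absolutely in the closed subspace $X_{n,\delta}$, and its sum is $(x,f)$ with $\|f\|\le\delta\sum_r2^{-r}\|x\|=2\delta\|x\|$.

(c) Let $g$ be the lift of $x$ from (b), and take $h=f-g$, respectively $f=h+g$.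

(d) This lift adds up all jumps along the branch. For $t=((m_1,\epsilon_1),\dots,(m_k,\epsilon_k))$ put $\Lambda x(t)=\delta\sum_{i=1}^{k-1}\epsilon_{i+1}x(m_i)$; there are at most $n-1$ terms. Let $|s|=j$ and $t\in V(s,m,\epsilon)$, so that $(m_{j+1},\epsilon_{j+1})=(m,\epsilon)$. Then
\[
\Lambda x(t)-\Lambda x(s)=\delta\epsilon\,x[s]+\delta\sum_{i=j+1}^{k-1}\epsilon_{i+1}x(m_i),
\]
where the first term is the one with $i=j$ if $j\ge1$ and is zero if $j=0$. In the remaining sum $m_i\ge m$, so $\omega_{s,m,\epsilon}(x,\Lambda x)\le n\delta\sup_{r\ge m}|x(r)|\to0$. The inverse of the stated map is $(x,h)\mapsto(x,h+\Lambda x)$, and both norms are at most $1+\|\Lambda\|$.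
\end{proof}

Part (c) is the first of the two properties announced in the introduction: as subspaces of $c_0\oplus_\infty\ell_\infty(T_n)$, the spaces $X_{n,\delta}$ and $X_{n,0}$ are $2\delta$-close, whatever $n$ is. The second property comes from the fact that the factor $n-1$ in (d) cannot be avoided.

\begin{example}\label{ex:three}
Let $n=3$ and let $L\colon c_0\to\ell_\infty(T_3)$ be a bounded linear map such that $Lx$ is a lift of $x$ for all $x$. We show $\|L\|\ge2\delta$, twice the bound for the maps $\Lambda_N$. Let $(e_m)$ be the unit vector basis of $c_0$, put $f_m=Le_m$, and fix $\theta>0$.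

Start at $s_1=((1,1))$. Here $e_1[s_1]=1$, so on the cones $V(s_1,m,\epsilon)$ with large $m$ the function $f_1$ is within $\theta$ of $f_1(s_1)+\delta\epsilon$. We do not know $f_1(s_1)$, but $|F+\delta|+|F-\delta|\ge2\delta$ for every scalar $F$. So there are a sign $\epsilon_2$ and a unimodular $\tau_1$ such that $\tau_1(f_1(s_1)+\delta\epsilon_2)$ is real and at least $\delta$. Choose $m_2$ large and put $s_2=s_1{}^\frown(m_2,\epsilon_2)$. Then $\operatorname{Re}\tau_1f_1(t)\ge\delta-\theta$ for \emph{all} $t\supseteq s_2$.

At $s_2$ we have $e_{m_2}[s_2]=1$, so the function $f_{m_2}$ jumps there. The same choice gives $\tau_2$ and $s_3=s_2{}^\frown(m_3,\epsilon_3)$ with $\operatorname{Re}\tau_2f_{m_2}(s_3)\ge\delta-\theta$. Since $s_3\supseteq s_2$, the first estimate still holds at $s_3$. The vector $x=\tau_1e_1+\tau_2e_{m_2}$ has norm $1$, and $|Lx(s_3)|\ge2\delta-2\theta$.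

In $T_n$ the step can be repeated $n-1$ times and gives $\|L\|\ge(n-1)\delta$.
\end{example}

The signs are essential. If all jumps went in the same direction, that is, if $\epsilon$ were deleted from the definition of $\omega_{s,m,\epsilon}$, then $Lx(t)=-\delta x[t]$ would be a linear lift of norm $\delta$, because $Lx(t)-Lx(s)-\delta x[s]=-\delta x[t]$ and $\ell(t)\ge m$ on $V(s,m,\epsilon)$. With two directions, no value at $s$ can absorb both jumps.

The example used little about the vectors $a_m=(e_m,f_m)$: that sums $\sum\tau_ma_m$ with unimodular coefficients are uniformly bounded, and that the $m$th coordinate of the $c_0$-part of $a_m$ is bounded below. Sections~\ref{sec:gamma} and~\ref{sec:lower} produce such vectors from any factorization through a space $C(K)$.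

\subsection*{The $\mathcal L_\infty$-constant}
The maps $\Lambda_N$ show that $X_{n,\delta}$ is locally close to $X_{n,0}$ with a constant independent of $n$. To exploit this we need a standard perturbation argument.

\begin{lemma}\label{lem:perturb}
Let $Y$ be an infinite-dimensional Banach space and $\lambda\ge1$. Suppose that for all $g_1,\dots,g_k\in Y$ and $\theta>0$ there is a finite-dimensional $E'\subset Y$ with $d(E',\ell_\infty^{\dim E'})\le\lambda$ and $\operatorname{dist}(g_i,E')<\theta$ for all $i$. Then $Y$ is an $\mathcal L_\infty$-space with every constant $\lambda'>\lambda$.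
\end{lemma}

\begin{proof}
Let $G\subset Y$ have basis $g_1,\dots,g_k$, and let $g_i^*\in Y^*$ be biorthogonal functionals. Take $E'$ as in the hypothesis and $g_i'\in E'$ with $\|g_i-g_i'\|<\theta$. The operator $Ry=y-\sum_ig_i^*(y)(g_i-g_i')$ satisfies $Rg_i=g_i'$ and $\rho:=\|I-R\|\le\theta\sum_i\|g_i^*\|$. For $\rho<1$ it is invertible with $\|R\|\|R^{-1}\|\le\frac{1+\rho}{1-\rho}$. Then $E=R^{-1}(E')$ contains $G$, and $d(E,\ell_\infty^{\dim E})\le\lambda\frac{1+\rho}{1-\rho}\le\lambda'$ for small $\theta$.
\end{proof}

\begin{lemma}\label{lem:Linf}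
Let $Y$ be the $c_0$-sum of a nonempty countable family of spaces $X_{n_k,\delta_k}$ with $0<\delta_k\le\delta\le1$ for all $k$. Then $Y$ is an $\mathcal L_\infty$-space with every constant $\lambda'>(1+\delta)^2$.
\end{lemma}

\begin{proof}
The space $Y$ is infinite-dimensional because the lifts of $e_1,e_2,\dots$ in one summand are linearly independent. For $N'\in\mathbb N$ let $H_{N'}(T_n)$ be the space of functions $h$ on $T_n$ with $h(t)=h(t|N')$ for all $t$. These functions depend on finitely many coordinates, so they are continuous, and $H_{N'}(T_n)$ is isometric to $\ell_\infty$ over the finite set $\{t:\ell(t)\le N'\}$. For $h\in C(T_n)$, uniform continuity gives $\sup_t|h(t)-h(t|N')|\to0$ as $N'\to\infty$, so $\operatorname{dist}(h,H_{N'}(T_n))\to0$.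

For a finite nonempty set $F$ of indices and $N,N'\in\mathbb N$, let $E'$ be the image of $\bigoplus_{k\in F}\big(\ell_\infty^N\oplus_\infty H_{N'}(T_{n_k})\big)$ in $Y$ under the map $J$ that acts in the $k$th coordinate by $(x,h)\mapsto(x,h+\Lambda_Nx)$, with $\Lambda_N$ taken for $X_{n_k,\delta_k}$. The inverse acts by $(x,f)\mapsto(x,f-\Lambda_Nx)$, so $\|J\|,\|J^{-1}\|\le1+\delta$. The domain is isometric to some $\ell_\infty^d$, hence $d(E',\ell_\infty^d)\le(1+\delta)^2$.

Finitely many given elements of $Y$ can be approximated by one such $E'$ in three steps. First discard all coordinates outside a large finite $F$. Next, in each remaining coordinate $(x,f)$ let $x'$ be the restriction of $x$ to $\{1,\dots,N\}$ and subtract $(x-x',g)$, where $g$ is the lift of $x-x'$ from Lemma~\ref{lem:lifts}(b); the change has norm at most $2\|x-x'\|$, which is small for large $N$. Now $h=f-g-\Lambda_Nx'$ is a difference of two lifts of $x'$, so $h\in C(T_{n_k})$. Finally replace $h$ by a close element of $H_{N'}(T_{n_k})$ with $N'$ large. Lemma~\ref{lem:perturb} applies with $\lambda=(1+\delta)^2$.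
\end{proof}

\section{Complemented subspaces of $C(K)$ and disjoint functions}\label{sec:gamma}

For a Banach space $Z$ let
\[
\gamma(Z)=\inf\{D\ge0:\ Z\preceq_DC(K)\text{ for some }K\},
\]
with $\inf\emptyset=\infty$. Note $\gamma(\{0\})=0$.

\begin{lemma}\label{lem:gamma}
\begin{enumerate}
\item[(a)] If $Z\preceq_DZ'$, then $\gamma(Z)\le D\gamma(Z')$. Also $\gamma(Z_1\oplus_\infty Z_2)\le\max(\gamma(Z_1),\gamma(Z_2))$.
\item[(b)] If $\gamma(Z_\iota)\le\lambda$ for all $\iota$, then every ultraproduct of the $Z_\iota$ has $\gamma\le\lambda$.
\item[(c)] The $c_0$-sum of any countable family of spaces $X_{n_k,0}$ has $\gamma\le2$.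
\item[(d)] $\gamma(X_{n,\delta})\le2(1+n\delta)^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first claim is transitivity of $\preceq$. For the second, let $Z_i\preceq_DC(K_i)$ with $\|\alpha_i\|\le1$, $\|\beta_i\|\le D$; then $\alpha_1\oplus\alpha_2$ and $\beta_1\oplus\beta_2$ factor the identity through $C(K_1)\oplus_\infty C(K_2)=C(K_1\sqcup K_2)$ with the same bounds.

(b) For $\theta>0$ we have $Z_\iota\preceq_{\lambda+\theta}C(K_\iota)$ for suitable $K_\iota$. Apply (U2) and (U4), and let $\theta\to0$.

(c) The sum is the space $C_0(\Omega)$ of continuous functions vanishing at infinity on the locally compact space $\Omega=\bigsqcup_k(\mathbb N\sqcup T_{n_k})$. If $K=\Omega\cup\{\infty\}$ is the one-point compactification, then $C_0(\Omega)=\{\varphi\in C(K):\varphi(\infty)=0\}$, and $\varphi\mapsto\varphi-\varphi(\infty)1$ is a projection onto it of norm at most $2$.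

(d) By Lemma~\ref{lem:lifts}(d), $X_{n,\delta}\preceq_{(1+n\delta)^2}X_{n,0}$; use (a) and (c).
\end{proof}

To bound $\gamma$ from below we need vectors as in the discussion after Example~\ref{ex:three}. In $C(K)$, functions $w_k$ of norm at most $1$ with $w_kw_l=0$ for $k\ne l$ satisfy $\|\sum\tau_kw_k\|\le1$ for unimodular $\tau_k$, because at each point at most one term is nonzero. Their images under a projection of norm $\mu$ then have all such sums bounded by $\mu$. The following quantitative Pe{\l}czy\'nski-type lemma finds disjoint functions on which given functionals are large.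

\begin{lemma}\label{lem:disjoint}
Let $K$ be compact metrizable and let $(\nu_i)$ be a weak*-null sequence in $C(K)^*$. Suppose there are $z_m\in C(K)$ with $\|z_m\|\le1$ and $\nu_i(z_m)=1$ for all $i\le m$. Let $0<c<\frac12$. Then there are $i_1<i_2<\cdots$ and $w_k\in C(K)$ with $\|w_k\|\le1$, $w_kw_l=0$ for $k\ne l$, and $\nu_{i_k}(w_k)$ real and $\ge c$ for all $k$.
\end{lemma}

Two examples show what the hypotheses do. Let $K=\{-1,1\}^{\mathbb N}$ with the uniform product measure $\lambda$ and coordinate functions $r_i$, and let $\nu_i=r_i\lambda$. These measures have norm $1$ and are weak*-null by Bessel's inequality, but for disjoint $w_k$ we have $|\nu_{i_k}(w_k)|\le\lambda(\{w_k\ne0\})\to0$. So $\|\nu_i\|\ge1$ is not enough, and it matters that one function $z_m$ serves $\nu_1,\dots,\nu_m$ at once. Next let $K=\mathbb N\cup\{\infty\}$, let $\nu_i(\varphi)=\frac12(\varphi(i)-\varphi(\infty))$, and let $z_m$ be $1$ on $\{1,\dots,m\}$ and $-1$ elsewhere. The hypotheses hold. Of a disjoint sequence $(w_k)$ at most one term is nonzero at $\infty$, and the others have $|\nu_{i_k}(w_k)|\le\frac12$.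 So $\frac12$ cannot be replaced by a larger number.

\begin{proof}
We regard the $\nu_i$ as regular Borel measures. The first step shows that they carry mass almost $\frac12$ on disjoint Borel sets; the second replaces the sets by continuous functions.

\emph{Step 1: disjoint sets.} The sequence $(\nu_i)$ is bounded by the uniform boundedness principle. Let $\nu=\sum_i2^{-i}|\nu_i|$ and write $\nu_i=f_i\nu$ with $f_i\in L_1(\nu)$, $\|f_i\|_1=\|\nu_i\|$. A family $(g_i)$ in $L_1(\nu)$ is \emph{equi-integrable} if $\sup_i\int_E|g_i|\,d\nu\to0$ as $\nu(E)\to0$; a bounded equi-integrable sequence has a weakly convergent subsequence, by the theorems of Dunford--Pettis and Eberlein--\v{S}mulian. The subsequence splitting lemma \cite[Lemma~5.2.8]{AK} states that a bounded sequence in $L_1$ of a finite measure has a subsequence $(f_i)$ for which there are disjoint measurable sets $B_i$ such that $(f_i1_{B_i^c})$ is equi-integrable. We pass to such a subsequence, with Borel sets $B_i$, and put $g_i=f_i1_{B_i^c}$, $h_i=f_i1_{B_i}$. Along a further subsequence, $g_i\to g$ weakly in $L_1(\nu)$ and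 $\|h_i\|_1\to\eta$. All subsequences keep the original indices.

For $\varphi\in C(K)$,
\[
\int\varphi g\,d\nu=\lim_i\Big(\nu_i(\varphi)-\int\varphi h_i\,d\nu\Big)=-\lim_i\int\varphi h_i\,d\nu ,
\]
because $\nu_i(\varphi)\to0$. So $|\int\varphi g\,d\nu|\le\eta\|\varphi\|$, and $\|g\|_1$, which is the norm of the measure $g\nu$ in $C(K)^*$, is at most $\eta$. Let $z\in L_\infty(\nu)=L_1(\nu)^*$ be a weak* cluster point of the full sequence $(z_m)$. Then $\|z\|_\infty\le1$, and $\int f_iz\,d\nu=1$ for each $i$, since $\int f_iz_m\,d\nu=1$ for $m\ge i$. Hence $1\le|\int g_iz\,d\nu|+\|h_i\|_1$, and in the limit $1\le|\int gz\,d\nu|+\eta\le2\eta$.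

Fix $c'$ with $c<c'<\frac12$ and put $\theta=c'-c$. Since $|\nu_i|(B_i)=\|h_i\|_1\to\eta\ge\frac12$, we may discard finitely many $i$ and assume $|\nu_i|(B_i)>c'$ for all remaining $i$. By inner regularity there are compact sets $K_i\subset B_i$ with $|\nu_i|(K_i)>c'$.

\emph{Step 2: disjoint functions.} Open neighborhoods of the $K_i$ will overlap, so we arrange that each $\nu_i$ gives little mass to the neighborhoods chosen earlier. As $C(K)$ is separable, we may pass to a subsequence with $|\nu_i|\to\rho$ weak*, where $\rho$ is a finite positive measure. The closed $r$-neighborhoods of $K_i$ decrease to $K_i$ as $r\downarrow0$, so there are open $U_i\supset K_i$ with $\rho(\overline{U_i})<\rho(K_i)+\frac1i$. The $K_i$ are disjoint, so $\rho(K_i)\to0$ and $\rho(\overline{U_i})\to0$. For closed $H\subset K$ weak* convergence gives $\limsup_i|\nu_i|(H)\le\rho(H)$. We can therefore choose $i_1<i_2<\cdots$ inductively with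
\[
\rho(\overline{U_{i_r}})<\theta2^{-r}\qquad\text{and}\qquad|\nu_{i_r}|(\overline{U_{i_q}})<\theta2^{-q}\quad\text{for }q<r :
\]
at stage $r$ the first condition holds for all large indices, and so does the second, by the first condition at the stages $q<r$.

For open $U$, $|\nu_i|(U)$ is the supremum of $|\nu_i(\varphi)|$ over $\varphi\in C(K)$ with $|\varphi|\le1$ and $\operatorname{supp}\varphi\subset U$. So there are $\varphi_r\in C(K)$ with $|\varphi_r|\le1$, $\operatorname{supp}\varphi_r\subset U_{i_r}$ and $|\nu_{i_r}(\varphi_r)|>c'$. By Urysohn's lemma let $\chi_r\colon K\to[0,1]$ be continuous, equal to $1$ on $\operatorname{supp}\varphi_r$ and to $0$ off $U_{i_r}$. Put $w_r=\varphi_r\prod_{q<r}(1-\chi_q)$. For $q<r$, $w_r$ vanishes on $\operatorname{supp}\varphi_q$ and $w_q$ vanishes off it, so $w_qw_r=0$. From $1-\prod_{q<r}(1-\chi_q)\le\sum_{q<r}\chi_q$ we get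
\[
|\nu_{i_r}(\varphi_r-w_r)|\le\sum_{q<r}|\nu_{i_r}|(\overline{U_{i_q}})\le\theta ,
\]
so $|\nu_{i_r}(w_r)|\ge c'-\theta=c$. Multiply each $w_r$ by a suitable unimodular constant.
\end{proof}

\section{The lower bound for all ultrapowers}\label{sec:lower}

By Lemma~\ref{lem:gamma}(b), $\gamma(X_{\mathcal W})\le\gamma(X)$, so a lower bound for $\gamma(X)$ does not pass to ultrapowers; it has to be proved for each of them. Lemma~\ref{lem:disjoint} needs a metrizable $K$, so we must also reduce to a separable part of the range space. We isolate what this reduction requires, so that one proof covers both $C(K)$ and, in Section~\ref{sec:B}, Lindenstrauss spaces.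

\begin{definition}
A Banach space $L$ has \emph{property $(Q)$} if there is a family $\mathcal D$ of separable closed subspaces of $L$ such that
\begin{enumerate}
\item[(Q1)] every separable subspace of $L$ is contained in a member of $\mathcal D$;
\item[(Q2)] the closure of the union of an increasing sequence in $\mathcal D$ belongs to $\mathcal D$;
\item[(Q3)] for each $D\in\mathcal D$ there are a compact metrizable $K_0$ and an isometric quotient map $q\colon C(K_0)\to D$, that is, $\|q\|\le1$ and for every $\kappa>1$ each $d\in D$ has a preimage of norm at most $\kappa\|d\|$.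
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:QC}
Every space $C(K)$ has property $(Q)$.
\end{lemma}

\begin{proof}
Let $\mathcal D$ consist of the separable closed subalgebras that contain $1$ and are closed under complex conjugation. The closed algebra of this kind generated by a countable set is separable, since polynomials with coefficients in a countable dense subfield, in the generators and their conjugates, are dense in it; this gives (Q1). Condition (Q2) holds because the algebraic operations are continuous. For (Q3), let $(g_i)$ be a dense sequence in $D$, let $\pi=(g_1,g_2,\dots)\colon K\to\mathbb K^{\mathbb N}$, and $K_0=\pi(K)$. Then $q\varphi=\varphi\circ\pi$ is an isometry of $C(K_0)$ into $C(K)$. Its range is closed and contains all $g_i$, so it contains $D$. By the Stone--Weierstrass theorem, polynomials in the coordinate functions and their conjugates are dense in $C(K_0)$, and $q$ maps them into $D$; so the range is $D$.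
\end{proof}

\begin{proposition}\label{prop:lower}
Let $X=X_{n,\delta}$ with $0<\delta\le1$, let $\mathcal W$ be an ultrafilter, and let $L$ have property $(Q)$. If $u\colon X_{\mathcal W}\to L$ and $p\colon L\to X_{\mathcal W}$ satisfy $pu=\mathrm{id}$, then $\|u\|\|p\|\ge\frac{(n-1)\delta}2$. In particular $\gamma(X_{\mathcal W})\ge\frac{(n-1)\delta}2$.
\end{proposition}

\begin{proof}
Scale so that $\|u\|=1$ and let $\mu=\|p\|$. Let $\mathcal W$ be an ultrafilter on $I$. For each $a\in X_{\mathcal W}$ fix a bounded representative $a_\iota=(x^a_\iota,f^a_\iota)$, $\iota\in I$.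

In Example~\ref{ex:three} we chose ``$m$ large''. For an element of the ultrapower, the rate of convergence in \eqref{eq:jump} depends on $\iota$ without any uniform bound, so the integer $m$ is replaced by a function $M\colon I\to\mathbb N$. Put
\[
x^a(M)=\lim_{\mathcal W}x^a_\iota(M(\iota)).
\]
This does not depend on the representative, is linear in $a$, and satisfies $|x^a(M)|\le\|a\|$. To measure ``large'', define for $s\in T_n$ with $|s|<n$, $N\in\mathbb N$ and $(x,f)\in X$
\[
\Omega_{s,N}(x,f)=\max\Big\{\sup_{m\ge N}|x(m)|,\ \sup\{\omega_{s,m,\epsilon}(x,f):m\ge N,\ m>\ell(s),\ \epsilon=\pm1\}\Big\}.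
\]
This is a seminorm bounded by $3\|(x,f)\|$, it is nonincreasing in $N$, and it tends to $0$ as $N\to\infty$ by \eqref{eq:jump} and $x\in c_0$.

\emph{Step 1: a sequence of functions that is large for a separable subspace.} One sequence $(M_i)$ can be made large for countably many elements. But the subspace on which we apply Lemma~\ref{lem:disjoint} has to contain test vectors built from the $M_i$, so the functions and the subspace are constructed together. We find $M_1<M_2<\cdots$ (pointwise) from $I$ to $\mathbb N$, subspaces $D_1\subset D_2\subset\cdots$ in $\mathcal D$, and sequences $(a_{i,l})_{l\ge1}$ dense in $p(D_i)$. For $\sigma=((i_1,\epsilon_1),\dots,(i_k,\epsilon_k))\in T_n$ we put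
\[
\sigma^\iota=((M_{i_1}(\iota),\epsilon_1),\dots,(M_{i_k}(\iota),\epsilon_k))\in T_n ,
\]
which is defined as soon as $M_1,\dots,M_{\ell(\sigma)}$ are.

Let $M_1\equiv1$ and $D_0=\{0\}$. Suppose $M_1,\dots,M_i$ and $D_{i-1}$ are given. Let $y_i\in X_{\mathcal W}$ be the class of $(x_\iota,\Lambda_{M_i(\iota)}x_\iota)_\iota$, where $x_\iota=\sum_{r\le i}e_{M_r(\iota)}$. By Lemma~\ref{lem:lifts}(a) and $\delta\le1$,
\begin{equation}\label{eq:y}
\|y_i\|\le1\qquad\text{and}\qquad x^{y_i}(M_r)=1\quad\text{for }r\le i .
\end{equation}
By (Q1) choose $D_i\in\mathcal D$ containing $D_{i-1}$ and $u(y_i)$, and choose $(a_{i,l})_l$. There are finitely many pairs $(a,\sigma)$ with $a\in\{a_{r,l}:r,l\le i\}$, $|\sigma|<n$ and $\ell(\sigma)\le i$. So for each $\iota$ there is an integer $M_{i+1}(\iota)>M_i(\iota)$ such that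
\begin{equation}\label{eq:stage}
\Omega_{\sigma^\iota,M_{i+1}(\iota)}(a_\iota)\le\tfrac1i\qquad\text{for all these pairs.}
\end{equation}
Let $D=\overline{\bigcup_iD_i}$, which is in $\mathcal D$ by (Q2), and let $A$ be the closure of $\{a_{r,l}:r,l\ge1\}$. Then $p(D_i)\subset A$ for all $i$, so $p(D)\subset A$. We claim:
\begin{itemize}
\item[(P)] \emph{For $a\in A$, $\sigma\in T_n$ with $|\sigma|<n$, and $\theta>0$ there is $i_0>\ell(\sigma)$ such that for $\mathcal W$-almost all $\iota$ we have $\Omega_{\sigma^\iota,M_i(\iota)}(a_\iota)\le\theta$ for all $i\ge i_0$.}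
\end{itemize}
Choose $a'=a_{r,l}$ with $\|a-a'\|<\theta/6$, then $i'\ge\max(r,l,\ell(\sigma),2/\theta)$, and let $i_0=i'+1$. By \eqref{eq:stage} at stage $i'$ and monotonicity, $\Omega_{\sigma^\iota,M_i(\iota)}(a'_\iota)\le\theta/2$ for all $\iota$ and $i\ge i_0$. For $\mathcal W$-almost all $\iota$ we have $\|a_\iota-a'_\iota\|<\theta/6$, and then $\Omega_{\sigma^\iota,M_i(\iota)}(a_\iota)\le\theta/2+3\cdot\theta/6=\theta$. This proves (P). With $\sigma=\emptyset$ it gives $|x^a(M_i)|\le\theta$ for $i\ge i_0$, so
\begin{equation}\label{eq:null}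
x^a(M_i)\to0\quad(i\to\infty)\qquad\text{for every }a\in A .
\end{equation}

\emph{Step 2: vectors with bounded unimodular sums.} Let $q\colon C(K_0)\to D$ be as in (Q3), and fix $\kappa>1$ and $0<c<\frac12$. Define $\nu_i\in C(K_0)^*$ by $\nu_i(g)=x^{pq(g)}(M_i)$. Since $pq(g)\in A$, \eqref{eq:null} says that $(\nu_i)$ is weak*-null. Choose $z_m\in C(K_0)$ with $qz_m=u(y_m)$ and $\|z_m\|\le\kappa$. Then $pq(z_m)=y_m$, so $\nu_i(z_m)=1$ for $i\le m$ by \eqref{eq:y}. Lemma~\ref{lem:disjoint}, applied to $\kappa\nu_i$ and $z_m/\kappa$, gives $i_1<i_2<\cdots$ and disjoint $w_k$ in the unit ball of $C(K_0)$ with $\nu_{i_k}(w_k)\ge c/\kappa$. Put $b=c/\kappa$, $a_k=pq(w_k)\in A$ and $c_k=x^{a_k}(M_{i_k})=\nu_{i_k}(w_k)\ge b$. For finite $F\subset\mathbb N$ and unimodular $\tau_k$,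
\begin{equation}\label{eq:sums}
\Big\|\sum_{k\in F}\tau_ka_k\Big\|\le\|p\|\|q\|\Big\|\sum_{k\in F}\tau_kw_k\Big\|\le\mu .
\end{equation}

\emph{Step 3: climbing the tree.} Fix $\theta>0$. We choose $k_1<\dots<k_n$ and $\sigma_1\subset\dots\subset\sigma_n$ in $T_n$ with $|\sigma_j|=j$ and $\ell(\sigma_j)=i_{k_j}$. Let $k_1=1$ and $\sigma_1=((i_1,1))$. Given $k_j$ and $\sigma_j$ with $j<n$, write $a=a_{k_j}$ and let $F_j=\lim_{\mathcal W}f^a_\iota(\sigma_j^\iota)$. Since $|F_j+\delta c_{k_j}|+|F_j-\delta c_{k_j}|\ge2\delta c_{k_j}\ge2\delta b$, there are a sign $\epsilon_{j+1}$ and a unimodular $\tau_j$ such that $\tau_j(F_j+\delta\epsilon_{j+1}c_{k_j})$ is real and at least $\delta b$. Let $i_0$ be given by (P) for $(a,\sigma_j,\theta)$, choose $k_{j+1}>k_j$ with $i_{k_{j+1}}\ge i_0$, and put $\sigma_{j+1}=\sigma_j{}^\frown(i_{k_{j+1}},\epsilon_{j+1})$.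

The nodes $t\supseteq\sigma_{j+1}^\iota$ form the cone $V(\sigma_j^\iota,m,\epsilon_{j+1})$ with $m=M_{i_{k_{j+1}}}(\iota)$. Moreover $x^a_\iota[\sigma_j^\iota]=x^a_\iota(M_{i_{k_j}}(\iota))\to c_{k_j}$ along $\mathcal W$. So for $\mathcal W$-almost all $\iota$ and all $t\supseteq\sigma_{j+1}^\iota$,
\[
|f^a_\iota(t)-f^a_\iota(\sigma_j^\iota)-\delta\epsilon_{j+1}x^a_\iota[\sigma_j^\iota]|\le\theta,\qquad|f^a_\iota(\sigma_j^\iota)-F_j|\le\theta,\qquad|x^a_\iota[\sigma_j^\iota]-c_{k_j}|\le\theta ,
\]
and therefore $\operatorname{Re}\tau_jf^{a_{k_j}}_\iota(t)\ge\delta b-3\theta$. The node $t=\sigma_n^\iota$ extends $\sigma_{j+1}^\iota$ for every $j=1,\dots,n-1$. The family $\big(\sum_{j<n}\tau_j(a_{k_j})_\iota\big)_\iota$ represents $\sum_{j<n}\tau_ja_{k_j}$, so by \eqref{eq:sums}, for $\mathcal W$-almost all $\iota$,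
\[
(n-1)(\delta b-3\theta)\le\Big|\sum_{j<n}\tau_jf^{a_{k_j}}_\iota(\sigma_n^\iota)\Big|\le\Big\|\sum_{j<n}\tau_ja_{k_j}\Big\|+\theta\le\mu+\theta .
\]
Letting $\theta\to0$ gives $\mu\ge(n-1)\delta c/\kappa$. Now let $\kappa\to1$ and $c\to\frac12$. The last assertion follows from Lemma~\ref{lem:QC}.
\end{proof}

\begin{remark}
By Lemma~\ref{lem:gamma}(a),(c), the Banach--Mazur distance from $X_{n,\delta}$ to $X_{n,0}$ is at least $(n-1)\delta/4$. So the closeness in Lemma~\ref{lem:lifts}(c), which is uniform in $n$, is not closeness in the Banach--Mazur distance. It becomes equality only in an ultraproduct along which $\delta\to0$, and this is how it is used next.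
\end{remark}

\section{Compactness and the proof of Theorem~\ref{thm:A}}\label{sec:compact}

The number $\gamma$ by itself cannot separate the spaces $X_S$, since it will be infinite for all of them. In particular, it does not prevent a block $X_j$ from being complemented in the later blocks, whose $\gamma$ is even larger. What prevents this is the smallness of their jumps. For $\eta>0$ let $\mathcal Y_\eta$ be the class of $c_0$-sums of nonempty countable families of spaces $X_{n,\delta}$ with $0<\delta\le\min(\eta,1)$ and $n$ arbitrary.

\begin{lemma}\label{lem:compact}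
Let $X$ be a Banach space, $D\ge1$, $\lambda\ge2$, and assume $\gamma(X_{\mathcal W})>D\lambda$ for every ultrafilter $\mathcal W$. Then there is $\eta>0$ such that $X_{\mathcal U}\preceq_D(B\oplus_\infty Y)_{\mathcal V}$ fails for all Banach spaces $B$ with $\gamma(B)\le\lambda$ \textup{(}$B=0$ is allowed\textup{)}, all $Y\in\mathcal Y_\eta$, and all ultrafilters $\mathcal U,\mathcal V$.
\end{lemma}

\begin{proof}
Otherwise, for every $m\in\mathbb N$ there are $B_m$ with $\gamma(B_m)\le\lambda$, $Y_m\in\mathcal Y_{1/m}$, and ultrafilters $\mathcal U_m$ on $I_m$ and $\mathcal V_m$ on $J_m$ with $X_{\mathcal U_m}\preceq_D(B_m\oplus_\infty Y_m)_{\mathcal V_m}$. Let $\mathcal W$ be a nonprincipal ultrafilter on $\mathbb N$. By (U2),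
\[
\prod_{\mathcal W}X_{\mathcal U_m}\ \preceq_D\ \prod_{\mathcal W}(B_m)_{\mathcal V_m}\ \oplus_\infty\ \prod_{\mathcal W}(Y_m)_{\mathcal V_m}.
\]
By (U3) the left side is an ultrapower $X_{\mathcal W'}$. The first summand on the right has $\gamma\le\lambda$, by Lemma~\ref{lem:gamma}(b) applied twice. We show that the second has $\gamma\le2$.

By (U3) it is the ultraproduct of the family $Y_{(m,\iota)}=Y_m$ along an ultrafilter $\mathcal W''$ on $\bigsqcup_mJ_m$, and $\lim_{\mathcal W''}\frac1m=\lim_{\mathcal W}\frac1m=0$ because $\mathcal W$ is nonprincipal. Let $Y_m$ be the $c_0$-sum of spaces $X_{n_k,\delta_k}$ with $\delta_k\le\frac1m$ (the family depends on $m$), and let $Y_m^0$ be the $c_0$-sum of the spaces $X_{n_k,0}$. Both are closed subspaces of the $\ell_\infty$-sum $Z_m$ of the spaces $c_0\oplus_\infty\ell_\infty(T_{n_k})$. Let $y=((x_k,f_k))_k\in Y_m$. Lemma~\ref{lem:lifts}(c) gives $(x_k,h_k)\in X_{n_k,0}$ with $\|f_k-h_k\|\le\frac2m\|x_k\|$. Then $\|(x_k,h_k)\|\le3\|(x_k,f_k)\|$, so $y^0=((x_k,h_k))_k$ lies in $Y_m^0$, and $\|y-y^0\|\le\frac2m\|y\|$. The second half of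 Lemma~\ref{lem:lifts}(c) gives the same statement with $Y_m$ and $Y_m^0$ interchanged. Hence for every bounded family $(y_{(m,\iota)})$ with $y_{(m,\iota)}\in Y_m$ there is a bounded family in the spaces $Y_m^0$ whose distance from it tends to $0$ along $\mathcal W''$, and conversely. So the ultraproducts along $\mathcal W''$ of the $Y_m$ and of the $Y_m^0$ are the same subspace of the ultraproduct of the $Z_m$. By Lemma~\ref{lem:gamma}(c),(b) it has $\gamma\le2\le\lambda$.

Lemma~\ref{lem:gamma}(a) now gives $\gamma(X_{\mathcal W'})\le D\lambda$, a contradiction.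
\end{proof}

The ultrafilter $\mathcal W'$ comes out of the argument and is not under our control; this is why the hypothesis, and Proposition~\ref{prop:lower}, concern all ultrafilters. The heights $n_k$ play no role in the proof, so $\eta$ can be fixed before the later heights are chosen.

\subsection*{Choice of the blocks}
Fix $\delta_0\in(0,1]$ and let $\lambda_0=2$. For $j=1,2,\dots$, suppose $(n_k,\delta_k,\eta_k)_{1\le k<j}$ and $\lambda_{j-1}\ge2$ are defined.
\begin{itemize}
\item Put $\delta_j=\min\{\delta_0,\eta_1,\dots,\eta_{j-1}\}$.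
\item Choose $n_j$ with $\frac{(n_j-1)\delta_j}2>j\lambda_{j-1}$, and put $X_j=X_{n_j,\delta_j}$.
\item Put $\lambda_j=\max\{\lambda_{j-1},2(1+n_j\delta_j)^2\}$, so that $\gamma(X_k)\le\lambda_j$ for $k\le j$ by Lemma~\ref{lem:gamma}(d).
\item By Proposition~\ref{prop:lower}, $\gamma((X_j)_{\mathcal W})>j\lambda_{j-1}$ for all $\mathcal W$. Let $\eta_j$ be given by Lemma~\ref{lem:compact} for $X=X_j$, $D=j$, $\lambda=\lambda_{j-1}$.
\end{itemize}
For infinite $S\subset\mathbb N$ let $X_S$ be the $c_0$-sum of $(X_j)_{j\in S}$. By Lemma~\ref{lem:Linf} it is an $\mathcal L_\infty$-space with every constant larger than $(1+\delta_0)^2$.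

\begin{proposition}\label{prop:separate}
If $S,S'\subset\mathbb N$ are infinite and $S\setminus S'$ is infinite, then no ultrapower of $X_S$ is isomorphic to a complemented subspace of an ultrapower of $X_{S'}$.
\end{proposition}

\begin{proof}
Suppose $(X_S)_{\mathcal U}\preceq_D(X_{S'})_{\mathcal V}$. As $S\setminus S'$ is infinite, it contains some $j\ge D$. The coordinate inclusion and projection give $X_j\preceq_1X_S$, so $(X_j)_{\mathcal U}\preceq_1(X_S)_{\mathcal U}$ by (U2), and $(X_j)_{\mathcal U}\preceq_j(X_{S'})_{\mathcal V}$. Since $j\notin S'$, we have $X_{S'}=B\oplus_\infty Y$, where $B$ is the finite sum of the $X_k$ with $k\in S'$, $k<j$, and $Y$ is the $c_0$-sum of the $X_k$ with $k\in S'$, $k>j$. Now $\gamma(B)\le\lambda_{j-1}$ by Lemma~\ref{lem:gamma}(a), and $Y\in\mathcal Y_{\eta_j}$ because $S'$ is infinite and $\delta_k\le\min(\delta_0,\eta_j)$ for $k>j$. This contradicts the choice of $\eta_j$.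
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
There is a family $\mathcal F$ of $2^{\aleph_0}$ infinite subsets of $\mathbb N$ with pairwise finite intersections: enumerate the finite $0$--$1$ sequences by $\mathbb N$, and associate with each infinite $0$--$1$ sequence the set of its initial segments. For distinct $S,S'\in\mathcal F$ the set $S\setminus S'$ is infinite, so by Proposition~\ref{prop:separate} the $\mathcal L_\infty$-spaces $X_S$ and $X_{S'}$ have no isomorphic ultrapowers. Thus there are at least $2^{\aleph_0}$ ultratypes of $\mathcal L_\infty$-spaces, and by Proposition~\ref{prop:upper} there are at most $2^{\aleph_0}$.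
\end{proof}

\section{Structure of the spaces $X_S$: proof of Theorem~\ref{thm:B}}\label{sec:B}

Given $\varepsilon>0$, we run the construction of Section~\ref{sec:compact} with $\delta_0\in(0,1]$ such that $(1+\delta_0)^2<1+\varepsilon$.

\subsection*{The blocks and their duals}

\begin{lemma}\label{lem:c0}
For all $n\ge1$ and $0<\delta\le1$, $X_{n,\delta}\simeq c_0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:lifts}(d) it suffices to show $C(T_n)\simeq c_0$. Let $T_n'=T_n\setminus\{\emptyset\}$, and for $t\in T_n'$ let $t^-$ be the immediate predecessor of $t$. For $h\in C(T_n)$ put $\Phi h=\big(h(\emptyset),(h(t)-h(t^-))_{t\in T_n'}\big)$. This is linear with $\|\Phi h\|\le2\|h\|$, and injective, since $\Phi h=0$ forces $h(t)=0$ by induction on $|t|$.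

The values of $\Phi$ lie in $\mathbb K\oplus_\infty c_0(T_n')$. Otherwise there are $\theta>0$ and distinct $t_1,t_2,\dots$ with $|h(t_i)-h(t_i^-)|>\theta$. By compactness we may assume $t_i\to s$ and $t_i\ne s$. Then for large $i$, $t_i\in V(s,m_i,\epsilon_i)$ with $m_i\to\infty$, and $t_i^-$ equals $s$ or lies in the same cone. So $t_i^-\to s$ as well, and $h(t_i)-h(t_i^-)\to0$, a contradiction.

Conversely, let $(\alpha,v)\in\mathbb K\oplus_\infty c_0(T_n')$ and put $h(t)=\alpha+\sum v(t')$, the sum over the at most $n$ nodes $t'$ with $\emptyset\ne t'\subseteq t$. Then $\|h\|\le|\alpha|+n\|v\|$. For $t\in V(s,m,\epsilon)$ the difference $h(t)-h(s)$ is a sum of at most $n$ values of $v$ at nodes of $V(s,m,\epsilon)$. These cones are disjoint for different $m$ and $v\in c_0(T_n')$, so $\sup\{|v(t')|:t'\in V(s,m,\epsilon)\}\to0$ as $m\to\infty$. Hence $h\in C(T_n)$ and $\Phi h=(\alpha,v)$. Thus $C(T_n)\simeq\mathbb K\oplus c_0\simeq c_0$.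
\end{proof}

The constants of this isomorphism grow with $n$. On the dual side they do not.

\begin{lemma}\label{lem:dual}
For all $n\ge1$ and $0<\delta\le1$ there is an isomorphism $\Psi\colon\ell_1(\mathbb N\sqcup T_n)\to X_{n,\delta}^*$ with $\|\Psi\|\le1$ and $\|\Psi^{-1}\|\le5$.
\end{lemma}

\begin{proof}
For $\xi\in\ell_1(\mathbb N)$ and $\zeta\in\ell_1(T_n)$ let $\Psi(\xi,\zeta)$ be the functional $(x,f)\mapsto\sum_m\xi(m)x(m)+\sum_t\zeta(t)f(t)$. Its norm is at most $\|\xi\|_1+\|\zeta\|_1$. Since $T_n$ is countable, every Borel measure on it is a sum of point masses, so $C(T_n)^*=\ell_1(T_n)$ isometrically.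

Let $\phi\in X_{n,\delta}^*$. The functional $h\mapsto\phi(0,h)$ on $C(T_n)$ is given by some $\zeta\in\ell_1(T_n)$ with $\|\zeta\|_1\le\|\phi\|$. Then $\psi=\phi-\Psi(0,\zeta)$ has norm at most $2\|\phi\|$ and vanishes on $\{0\}\oplus C(T_n)$. So $\psi(x,f)$ depends only on $x$ and defines a linear functional on $c_0$. Computing it with the lift of Lemma~\ref{lem:lifts}(b), for which $\|(x,f)\|\le2\|x\|$, we see that it has norm at most $4\|\phi\|$; it is given by some $\xi\in\ell_1(\mathbb N)$. Thus $\phi=\Psi(\xi,\zeta)$ with $\|\xi\|_1+\|\zeta\|_1\le5\|\phi\|$. If $\Psi(\xi,\zeta)=0$, then testing on $(0,h)$ gives $\zeta=0$, and testing on lifts of all $x\in c_0$ gives $\xi=0$.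
\end{proof}

\begin{proof}[Proof of parts (1) and (2)]
By Lemma~\ref{lem:c0}, $X_S$ is a countable $c_0$-sum of spaces isomorphic to $c_0$, so it is separable. It is an $\mathcal L_\infty$-space with constant $1+\varepsilon$ by Lemma~\ref{lem:Linf}. Its dual is the $\ell_1$-sum of the spaces $X_j^*$, $j\in S$. The isomorphisms of Lemma~\ref{lem:dual} have uniform bounds, so they combine to an isomorphism of $X_S^*$ with $\ell_1$ over the countably infinite set $\bigsqcup_{j\in S}(\mathbb N\sqcup T_{n_j})$. (Alternatively, an $\mathcal L_\infty$-space with separable dual has dual isomorphic to $\ell_1$ \cite{LS}.) This proves (2).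

For (1), we first show that removing finitely many indices does not change the isomorphism class. Let $F\subset S$ be finite and pick $k\in S\setminus F$. By Lemma~\ref{lem:c0}, $X_k\oplus\bigoplus_{j\in F}X_j\simeq c_0\simeq X_k$. Adding the $c_0$-sum of the remaining blocks to both sides gives $X_S\simeq X_{S\setminus F}$.

(a)$\Rightarrow$(b): with $F=S\setminus S'$ we get $X_S\simeq X_{S\cap S'}$, which is complemented in $X_{S'}$ by a coordinate projection. (b)$\Rightarrow$(c): take principal ultrafilters. (c)$\Rightarrow$(a) is Proposition~\ref{prop:separate}. If $S\triangle S'$ is finite, then $X_S\simeq X_{S\cap S'}\simeq X_{S'}$. Isomorphic spaces have the same ultratype, again by principal ultrafilters. If $X_S$ and $X_{S'}$ have the same ultratype, then (c) holds in both directions, so $S\subset^*S'\subset^*S$ and $S\triangle S'$ is finite.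
\end{proof}

\subsection*{Lindenstrauss spaces}
From now on the scalars are real. We use two theorems.
\begin{enumerate}
\item[(L1)] The infinite-dimensional Lindenstrauss spaces are exactly the spaces that are $\mathcal L_\infty$ with every constant $\lambda>1$ \cite{LL}.
\item[(L2)] For every separable Lindenstrauss space $D$ there is an isometric quotient map $C(\Delta)\to D$, where $\Delta$ is the Cantor set \cite{JZ}.
\end{enumerate}

\begin{lemma}\label{lem:Lind}
\begin{enumerate}
\item[(a)] Every infinite-dimensional Lindenstrauss space has property $(Q)$.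
\item[(b)] Ultrapowers of Lindenstrauss spaces are Lindenstrauss spaces.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $L$ be such a space and $\mathcal D$ the family of its separable infinite-dimensional closed subspaces that are Lindenstrauss spaces. Condition (Q3) is (L2). For (Q1), let $G\subset L$ be separable and let $(g_i)$ be a sequence in $L$ with infinite-dimensional span whose closure contains $G$. By (L1) choose finite-dimensional $E_1\subset E_2\subset\cdots$ in $L$ with $g_i\in E_i$ and $d(E_i,\ell_\infty^{\dim E_i})\le1+\frac1i$. Let $D=\overline{\bigcup_iE_i}\supset G$. Finitely many elements of $D$ are approximated by $E_i$ for all large $i$, so Lemma~\ref{lem:perturb} applies with $\lambda=1+\frac1j$ for every $j$, and $D\in\mathcal D$ by (L1). For (Q2), let $D_1\subset D_2\subset\cdots$ be in $\mathcal D$ and $\lambda>1$. Finitely many elements of $\overline{\bigcup_iD_i}$ are approximated by elements of one $D_i$, and these lie in a finite-dimensional $E'\subset D_i$ with $d(E',\ell_\infty^{\dim E'})\le\lambda$. Lemma~\ref{lem:perturb} and (L1) apply again.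

(b) A finite-dimensional space equals its ultrapowers, because bounded families converge along ultrafilters. Let $L$ be infinite-dimensional, let $\lambda>1$, and let $G\subset L_{\mathcal V}$ have a basis $g^1,\dots,g^k$ with representatives $(g^i_\iota)$. For each $\iota$ choose a nonzero finite-dimensional $E_\iota\subset L$ containing $g_\iota^1,\dots,g_\iota^k$ and an isomorphism $T_\iota\colon E_\iota\to\ell_\infty^{\dim E_\iota}$ with $\|T_\iota\|\le1$, $\|T_\iota^{-1}\|\le\lambda^2$. By (U2) and (U4), the subspace $\prod_{\mathcal V}E_\iota\supset G$ of $L_{\mathcal V}$ is isomorphic to a space $C(K)$ by an operator $T$ with $\|T\|\|T^{-1}\|\le\lambda^2$. The subspace $T(G)$ lies in a finite-dimensional $E'\subset C(K)$ with $d(E',\ell_\infty^{\dim E'})\le\lambda$: take $E'=C(K)$ if $K$ is finite, and use the result of Lindenstrauss and Pe{\l}czy\'nski otherwise. Then $E=T^{-1}(E')\supset G$ has distance at most $\lambda^3$ from $\ell_\infty^{\dim E}$. By (L1), $L_{\mathcal V}$ is a Lindenstrauss space.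
\end{proof}

It remains to place the two known ultratypes. The $C$-spaces are Lindenstrauss spaces by (L1). Recall that $W$ is of \emph{almost universal disposition} if for all finite-dimensional spaces $A\subset B$, every isometric embedding $v\colon A\to W$ and every $\lambda>1$ there is a linear extension $\tilde v\colon B\to W$ with $\lambda^{-1}\|b\|\le\|\tilde vb\|\le\lambda\|b\|$ for all $b\in B$.

\begin{lemma}\label{lem:AUD}
Every space of almost universal disposition is a Lindenstrauss space.
\end{lemma}

\begin{proof}
Taking $A=0$ shows that $W$ is infinite-dimensional. Let $G\subset W$ be finite-dimensional and nonzero, and let $\lambda>1$. If $\phi_1,\dots,\phi_d$ is a sufficiently fine net in the unit sphere of $G^*$, then $jg=(\phi_1(g),\dots,\phi_d(g))$ satisfies $\lambda^{-1}\|g\|\le\|jg\|_\infty\le\|g\|$. To make $j$ isometric, renorm $\mathbb R^d$ by $\|b\|'=\inf_{g\in G}\big(\|g\|+\lambda\|b-jg\|_\infty\big)$. Taking $g=0$ gives $\|b\|'\le\lambda\|b\|_\infty$, and $\|b\|_\infty\le\|jg\|_\infty+\|b-jg\|_\infty$ gives $\|b\|_\infty\le\|b\|'$. For $b=jg_0$, taking $g=g_0$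 gives $\|jg_0\|'\le\|g_0\|$, and $\|g\|+\lambda\|j(g_0-g)\|_\infty\ge\|g\|+\|g_0-g\|\ge\|g_0\|$ gives equality. Apply the definition to $B=(\mathbb R^d,\|\cdot\|')$, $A=j(G)$ and $v=j^{-1}$. Then $E=\tilde v(B)\supset G$ and $d(E,\ell_\infty^d)\le\lambda^2\cdot\lambda$. By (L1), $W$ is a Lindenstrauss space.
\end{proof}

\begin{proof}[Proof of part (3)]
Suppose $(X_S)_{\mathcal U}\preceq_DL$ for a Lindenstrauss space $L$. Then $L$ is infinite-dimensional and has property $(Q)$ by Lemma~\ref{lem:Lind}(a). For each $j\in S$ we have $(X_j)_{\mathcal U}\preceq_1(X_S)_{\mathcal U}\preceq_DL$, so Proposition~\ref{prop:lower} gives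
\[
D\ge\frac{(n_j-1)\delta_j}2>j\lambda_{j-1}\ge2j .
\]
This is impossible, since $S$ is infinite. If $X_S$ had the same ultratype as a Lindenstrauss space $L$, then some ultrapower of $X_S$ would be isomorphic to some $L_{\mathcal V}$, which is a Lindenstrauss space by Lemma~\ref{lem:Lind}(b); this has just been excluded. The $C$-spaces and, by Lemma~\ref{lem:AUD}, the spaces of almost universal disposition are Lindenstrauss spaces, so the ultratypes of the $X_S$ differ from the two known ones. There are $2^{\aleph_0}$ of them by the proof of Theorem~\ref{thm:A}.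
\end{proof}

\begin{thebibliography}{9}

\bibitem{AK}
Albiac and Kalton, \emph{Topics in Banach Space Theory}.

\bibitem{BBHU}
Ben Yaacov, Berenstein, Henson and Usvyatsov, \emph{Model theory for metric structures}.

\bibitem{Henson}
Henson, Israel J. Math. \textbf{25} (1976).

\bibitem{JZ}
Johnson and Zippin, Israel J. Math. \textbf{16} (1973).

\bibitem{LL}
Lazar and Lindenstrauss, Acta Math. \textbf{126} (1971).

\bibitem{LS}
Lewis and Stegall, J. Funct. Anal. \textbf{12} (1973).

\bibitem{Stern}
Stern, Trans. AMS \textbf{240} (1978).

\bibitem{problem}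
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-319-14741-3\_6.pdf\allowbreak ?pdf=inline+link}
(doi:\texttt{10.1007/\allowbreak 978-3-319-14741-3\_6.pdf\allowbreak ?pdf=inline+link}).

\end{thebibliography}
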